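
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Multiwords that certainly contain a given word\\ form an aperiodic language}


\begin{abstract}
A multiword is a finite sequence of nonempty sets of letters; it represents all words obtained by choosing one letter from each set. For a fixed word $w$, let $\operatorname{CERTAIN}(w)$ be the set of multiwords all of whose words contain $w$ as a factor. We prove the conjecture that $\operatorname{CERTAIN}(w)$ is aperiodic, hence star-free and first-order definable, for every word $w$ over every finite alphabet. If $|w|=n\ge 1$, then $xy^kz$ and $xy^{k+1}z$ have the same membership status for all multiwords $x,y,z$ and all $k\ge 2n^2$. The analogous statement for two words fails: the multiwords all of whose words contain $aa$ or $bb$ do not form an aperiodic language. The proof compares overlapping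 occurrences of $w$ in bi-infinite words that differ in few positions.
\end{abstract}

\section{Introduction}

\subsection*{The question}

Suppose that a text is known only in part: at each position we are given a nonempty set of letters, one of which is the true one. What can be said with certainty about the text? Here we ask whether it certainly contains a given word.

Let $\Sigma$ be a finite alphabet. A \emph{multiword} over $\Sigma$ is a finite, possibly empty, sequence $M=M_1M_2\cdots M_\ell$ of nonempty subsets of $\Sigma$, that is, a word over the finite alphabet $\mathcal P(\Sigma)\setminus\{\emptyset\}$. Its set of words is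
\[
\operatorname{words}(M)=\{a_1a_2\cdots a_\ell : a_i\in M_i\text{ for }1\le i\le \ell\}.
\]
A \emph{factor} of a word, finite or infinite, is a finite contiguous subword; a word \emph{contains} $w$ if $w$ is one of its factors, and \emph{avoids} $w$ otherwise. For $w\in\Sigma^*$ put
\[
\operatorname{CERTAIN}(w)=\{M : \text{every word in }\operatorname{words}(M)\text{ contains }w\}.
\]
How complicated is this language of multiwords?

\begin{example}\label{ex:small}
A multiword lies in $\operatorname{CERTAIN}(a)$ if and only if some $M_i$ equals $\{a\}$, and in $\operatorname{CERTAIN}(aa)$ if and only if $M_i=M_{i+1}=\{a\}$ for some $i$: choose a letter other than $a$ wherever this is possible. Over $\Sigma=\{a,b\}$ a word avoids $ab$ if and only if it has the form $b\cdots ba\cdots a$. So $M\in\operatorname{CERTAIN}(ab)$ if and only if there are $i<j$ with $M_i=\{a\}$ and $M_j=\{b\}$; if there are none, choose $b$ up to the last $\{b\}$ and $a$ after it. Here certainty is not a local property: the two decisive positions may be arbitrarily far apart.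
\end{example}

All three languages are defined by first-order formulas that speak about positions and their order. A regular language $\mathcal L$ over a finite alphabet $\Gamma$ is \emph{aperiodic} if its syntactic monoid is aperiodic. Equivalently, there is an integer $k\ge0$ such that for all $x,y,z\in\Gamma^*$
\[
xy^kz\in \mathcal L\iff xy^{k+1}z\in \mathcal L .
\]
In words: $\mathcal L$ cannot count repetitions of a block modulo an integer $\ge 2$. By the theorems of Sch\"utzenberger and of McNaughton and Papert, a regular language is aperiodic if and only if it is star-free, and if and only if it is definable in first-order logic over words with the linear order $<$ and unary letter predicates. The source of the problem treated here is~\cite{certain}; the conjecture is that $\operatorname{CERTAIN}(w)$ is aperiodic for every word $w$ over every finite alphabet. We prove it.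

It is not obvious what to expect. A multiword is outside $\operatorname{CERTAIN}(w)$ if \emph{there is} a choice of letters that avoids $w$, and existential choices can easily count. For two words instead of one, they do.

\begin{proposition}\label{prop:two}
Over $\{a,b\}$, the set of multiwords all of whose words contain $aa$ or $bb$ is not aperiodic.
\end{proposition}

\begin{proof}
Let $M_k=\{a\}\{a,b\}^k\{b\}$. A word of $\operatorname{words}(M_k)$ avoids both $aa$ and $bb$ if and only if it alternates between $a$ and $b$. It starts with $a$, ends with $b$ and has length $k+2$, so an alternating one exists if and only if $k$ is even. Hence membership of $M_k$ in the language alternates with $k$, for all $k\ge0$.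
\end{proof}

\subsection*{Results}

For a single word such counting is impossible.

\begin{theorem}\label{thm:main}
For every finite alphabet $\Sigma$ and every $w\in\Sigma^*$, the language $\operatorname{CERTAIN}(w)$ is aperiodic; hence it is star-free and first-order definable.
\end{theorem}

\begin{theorem}\label{thm:bound}
Let $|w|=n\ge1$. For all multiwords $x,y,z$ and all $k\ge 2n^2$,
\[
xy^kz\in\operatorname{CERTAIN}(w)\iff xy^{k+1}z\in\operatorname{CERTAIN}(w).
\]
The bound does not depend on $\Sigma$. In general it cannot be replaced by a bound below $n$.
\end{theorem}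

\subsection*{The idea of the proof}

If aperiodicity fails, there are multiwords $x,y,z$ and arbitrarily large $k$ such that some word of $xy^kz$ avoids $w$ but no word of $xy^{k+1}z$ does. A long avoiding word can be pumped, which yields a bi-infinite word $W$ that avoids $w$ and whose letters are chosen from copies of $y$. To accommodate one more block, we try to pass from $W$ on the left to $W$ shifted by one block on the right, with new choices from $y$ in between. Each attempt must fail, that is, it contains $w$ (Section~\ref{sec:reduction}). Different attempts thus give us occurrences of \emph{the same} word $w$ at different places in words that are almost equal. Two such occurrences make $w$ almost periodic, with defects at known places, and the constraints from several of them turn out to be incompatible. Section~\ref{sec:compare} sets up these comparisons and applies them in the smallest case. In Section~\ref{sec:holes} they show that each position has at most two possible letters, and that the occurrences of $w$ all arise ``from the left'' or all ``from the right''. Section~\ref{sec:forward} excludes these two remaining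 cases.

Apart from the equivalences quoted above, the proof uses one textbook fact, the theorem of Fine and Wilf: a word with periods $p$ and $q$ and length at least $p+q-\gcd(p,q)$ has period $\gcd(p,q)$. Here a word $v_1\cdots v_\ell$ has \emph{period} $p\ge1$ if $v_m=v_{m+p}$ for $1\le m\le \ell-p$.

\section{Comparing overlapping occurrences}\label{sec:compare}

If $w$ is empty, $\operatorname{CERTAIN}(w)$ contains all multiwords, and Theorem~\ref{thm:main} is trivial. From now on $w=w_1\cdots w_n$ with $n\ge1$.

Words may be finite or infinite; their positions form an interval of $\mathbb Z$. We say that $w$ \emph{occurs in $X$ at offset $\sigma$} if $X_{\sigma+m}=w_m$ for $1\le m\le n$. The occurrence \emph{covers} the positions $\sigma+1,\dots,\sigma+n$, and the \emph{index} of a covered position $t$ is $t-\sigma$. For $W\in\Sigma^{\mathbb Z}$ we write $W_{<t}$ and $W_{>t}$ for its parts to the left and to the right of position $t$.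

\subsection{The comparison principle and the triangle lemma}

The proof rests on two ways of comparing occurrences of $w$. The first compares two of them. Let $w$ occur in $X$ at offset $\xi$ and in $Y$ at offset $\eta>\xi$, and put $e=\eta-\xi$. For $1\le m\le n-e$ the position $\eta+m$ is covered by both occurrences, and
\begin{equation}\label{eq:compare}
w_m=Y_{\eta+m},\qquad w_{m+e}=X_{\eta+m}.
\end{equation}
So $w_m\ne w_{m+e}$ exactly when $X$ and $Y$ differ at $\eta+m$. If $X$ and $Y$ differ in few positions, $w$ has period $e$ up to few defects.

The second compares three occurrences; see Figure~\ref{fig:triangle}.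

\begin{lemma}[Triangle lemma]\label{lem:triangle}
Let $w$ occur in $X,Y,Z$ at offsets $\xi<\eta<\zeta$, and put $e=\eta-\xi$, $e'=\zeta-\eta$. If the position $q$ is covered by the occurrences in $X$ and in $Z$, then
\[
Z_q=Y_{q-e'},\qquad X_{q-e'}=Z_{q+e},\qquad Y_{q+e}=X_q ,
\]
where $q-e'$ is covered by the occurrences in $X$ and $Y$, and $q+e$ by those in $Y$ and $Z$. In particular, if $X_q\ne Z_q$, then $X,Y$ differ at $q-e'$ or $Y,Z$ differ at $q+e$.
\end{lemma}

\begin{proof}
Put $i=q-\zeta$. The index of $q$ is $i$ in the occurrence in $Z$, and $q-\xi=i+e+e'$ in the one in $X$; hence $1\le i<i+e<i+e+e'\le n$. The index of $q-e'$ in the occurrence in $Y$ is $q-e'-\eta=i$, and in the one in $X$ it is $q-e'-\xi=i+e$. The index of $q+e$ in the occurrence in $Z$ is $i+e$, and in the one in $Y$ it is $q+e-\eta=i+e+e'$. Equal indices carry equal letters, which gives the three equalities. If $X,Y$ agree at $q-e'$ and $Y,Z$ agree at $q+e$, then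
$Z_q=Y_{q-e'}=X_{q-e'}=Z_{q+e}=Y_{q+e}=X_q$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\draw[line width=5pt,gray!30] (-4.3,2)--(0.6,2);
\draw[line width=5pt,gray!30] (-2.3,1)--(2.6,1);
\draw[line width=5pt,gray!30] (-0.8,0)--(4.1,0);
\node[left] at (-4.4,2) {$X$};
\node[left] at (-2.4,1) {$Y$};
\node[left] at (-0.9,0) {$Z$};
\draw[thick] (0,0)--(-1.5,1);
\draw[thick] (-1.5,2)--(2,0);
\draw[thick] (2,1)--(0,2);
\draw[thick,dashed] (-1.5,1)--(-1.5,2);
\draw[thick,dashed] (2,0)--(2,1);
\foreach \p in {(0,0),(-1.5,1),(-1.5,2),(2,0),(2,1),(0,2)} \fill \p circle (2pt);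
\node at (-1.5,-0.6) {$q-e'$};
\node at (0,-0.6) {$q$};
\node at (2,-0.6) {$q+e$};
\end{tikzpicture}
\caption{Three overlapping occurrences of $w$ (gray) in words $X,Y,Z$, drawn over a common axis of positions. Solid lines join positions with the same index in $w$, which carry the same letter. If the two words also agree along each dashed line, then following the path from $Z_q$ to $X_q$ gives $Z_q=X_q$.}
\label{fig:triangle}
\end{figure}

Both comparisons involve occurrences of one and the same word $w$. This is why the proof does not extend to pairs of words, in accordance with Proposition~\ref{prop:two}.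

\subsection{The smallest case: one free letter}

Consider words in which only one position has a choice. How many choices at that position can produce an occurrence of $w$?

\begin{lemma}\label{lem:slot}
Let $L$ be a word ending at position $s-1$ and $R$ a word starting at position $s+1$, each finite or infinite, and suppose that $L$ and $R$ avoid $w$. Then $LcR$, with $c$ at position $s$, contains $w$ for at most two letters $c$.
\end{lemma}

\begin{proof}
Suppose that three different letters do this. Choose one occurrence of $w$ in each of the three words. Each covers $s$, because $L$ and $R$ avoid $w$. Two of these occurrences cannot have the same offset, since then the index of $s$, and so the letter at $s$, would be the same. Name the words $X,Y,Z$ so that their offsets satisfy $\xi<\eta<\zeta$, and apply the triangle lemma with $q=s$. As $X_s\ne Z_s$, two of the words differ at $s-e'\ne s$ or at $s+e\ne s$. But they differ only at $s$, a contradiction.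
\end{proof}

\begin{example}\label{ex:aabb}
Two letters are possible. Let $w=aabb$ and let $W$ be the bi-infinite repetition of $aababb$; its factors of length $4$ are $aaba,abab,babb,abba,bbaa,baab$, so $W$ avoids $w$. Cut $W$ in the middle of a block, $L=\cdots aab$ and $R=abb\cdots$. Then $LaR$ contains $aab\,a\,abb$ and $LbR$ contains $aab\,b\,abb$, and both contain $aabb$. The offsets of these two occurrences differ by $3$, and the only defect of the shift $3$ is $w_1\ne w_4$. Neither letter can be inserted here without creating $w$. One can insert a letter elsewhere: inserting $a$ between the two $a$'s of a block gives $\cdots abb\,aaababb\cdots$, which avoids $aabb$.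
\end{example}

So with two letters one must use more freedom than a single free letter gives, and must study more carefully what blocks it.

\section{From exponents to bi-infinite words}\label{sec:reduction}

\subsection{Walks, and the bound $2n^2$}

Read a word letter by letter and remember the length of the longest suffix of what has been read that is a prefix of $w$. As long as $w$ has not been completed, this length is one of the $n$ states $0,\dots,n-1$. The state and the next letter determine the next state and whether $w$ is completed, because a nonempty suffix of the extended input that is a prefix of $w$ arises by appending a letter to a suffix of the old input that is a prefix of $w$, and all such old suffixes are suffixes of the longest one. So whether a continuation completes $w$ depends only on the state. This is the \emph{prefix automaton} of $w$.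

For a multiword, keep track of the set of all states reachable without completing $w$. This is a finite deterministic automaton, and $M\in\operatorname{CERTAIN}(w)$ if and only if the set becomes empty. In particular $\operatorname{CERTAIN}(w)$ is regular.

For multiwords $x,y,z$ with $y$ nonempty put
\[
\mathcal K(x,y,z)=\{k\ge0: xy^kz\notin\operatorname{CERTAIN}(w)\}.
\]
Write $u\to v$ if some word of $\operatorname{words}(y)$ leads from state $u$ to state $v$ without completing $w$. Let $I$ be the set of states reached from $0$ by words of $\operatorname{words}(x)$ without completing $w$, and $J$ the set of states from which some word of $\operatorname{words}(z)$ can be read without completing $w$. Then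
\begin{equation}\label{eq:walk}
k\in\mathcal K(x,y,z)\iff\text{there is a walk of length $k$ along $\to$ from $I$ to $J$.}
\end{equation}

\begin{proposition}\label{prop:cofinite}
For all multiwords $x,y,z$ with $y$ nonempty, $\mathcal K(x,y,z)$ is finite or cofinite.
\end{proposition}

The rest of the paper proves this proposition. We first show that it implies both theorems.

\begin{proof}[Proof of Theorems~\ref{thm:bound} and~\ref{thm:main} from Proposition~\ref{prop:cofinite}]
If $y$ is empty, there is nothing to show. Otherwise let $\mathcal K=\mathcal K(x,y,z)$. If $\mathcal K$ has no element $\ge n$, then $xy^kz\in\operatorname{CERTAIN}(w)$ for all $k\ge n$, and $2n^2\ge n$. So suppose that there is a walk of length at least $n$ from $I$ to $J$. It repeats a vertex and can be pumped; hence $\mathcal K$ is infinite, and by Proposition~\ref{prop:cofinite} it is cofinite. We show that it contains every $k\ge 2n^2$, which gives the equivalence.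

Let $k\ge2n^2$. Since $\mathcal K$ is cofinite, it contains some $\ell\ge n$ with $\ell\equiv k\pmod{n!}$. Take a walk of length $\ell$ from some $u\in I$ to some $v\in J$. Two of its first $n+1$ vertices coincide, so it visits a vertex $b$ that lies on a closed walk of length $c$ with $1\le c\le n$. Split the walk at a visit of $b$ into two parts. In each part, as long as some pair (vertex, time modulo $c$) occurs twice, cut out the segment in between. This keeps the endpoints and the length modulo $c$. In the end each part visits at most $nc$ vertices, counted with repetition, so its length is at most $nc-1$. We obtain a walk from $u$ through $b$ to $v$ of length $\ell'\le 2nc-2\le 2n^2-2<k$, and $\ell'\equiv\ell\equiv k\pmod c$ because $c$ divides $n!$. Inserting the closed walk at $b$ exactly $(k-\ell')/c$ times gives a walk of length $k$. So $k\in\mathcal K$.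

For the lower bound take $w=a^n$, $y=\{a\}$ and $x,z$ empty. Then $y^k\in\operatorname{CERTAIN}(w)$ if and only if $k\ge n$; the equivalence fails at $k=n-1$. This proves Theorem~\ref{thm:bound}.

Theorem~\ref{thm:main} follows from the regularity of $\operatorname{CERTAIN}(w)$ and from Theorem~\ref{thm:bound}, with $k=2n^2$ in the definition of aperiodicity.
\end{proof}

\subsection{Inserting one block}

Suppose that $\mathcal K(x,y,z)$ is neither finite nor cofinite. Then $k\in\mathcal K(x,y,z)$ and $k+1\notin\mathcal K(x,y,z)$ for some large $k$: the block $y$ can be repeated $k$ times without forcing $w$, but an additional block makes $w$ unavoidable. We now replace this by a statement about bi-infinite words, in which $x$, $z$ and $k$ no longer appear.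

\begin{definition}\label{def:bad}
Let $p\ge1$ and $W\in\Sigma^{\mathbb Z}$. Put
\[
C_t=\{W_{t+kp}:k\in\mathbb Z\},\qquad W^+_t=W_{t-p}\qquad(t\in\mathbb Z).
\]
A \emph{transition} for $(p,W)$ is a word $U\in\Sigma^{\mathbb Z}$ such that $U_t\in C_t$ for all $t$, $U_t=W_t$ for all sufficiently small $t$, and $U_t=W_t^+$ for all sufficiently large $t$. The triple $(w,p,W)$ is \emph{bad} if
\begin{enumerate}
\item[(i)] $W$ avoids $w$ (and hence so does $W^+$);
\item[(ii)] every transition for $(p,W)$ contains $w$.
\end{enumerate}
\end{definition}

Thus $C_t$ contains the letters that we know to be allowed at position $t$, and $W^+$ is $W$ shifted to the right by one block. For the pair $\{aa,bb\}$ of Proposition~\ref{prop:two} the analogous object exists: with $p=1$ and $W=\cdots ababab\cdots$, a transition must repeat a letter somewhere.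

\begin{lemma}\label{lem:bad}
If some $\mathcal K(x,y,z)$ with $y$ nonempty is neither finite nor cofinite, then a bad triple $(w,p,W)$ exists.
\end{lemma}

\begin{proof}
Let $\mathcal K=\mathcal K(x,y,z)$. There are only finitely many relations on the set of $n$ states, so the sequence of powers of the relation $\to$ is periodic from some exponent $k_1$ on, with some period $\pi\ge1$. By \eqref{eq:walk}, for $k\ge k_1$ we have $k\in\mathcal K\iff k+\pi\in\mathcal K$. As $\mathcal K$ and its complement are infinite, there is $k\ge\max(n,k_1)$ with $k\in\mathcal K$ and $k+1\notin\mathcal K$.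

\emph{Construction of $W$.} Let $p=|y|$. Choose $X\in\operatorname{words}(x)$, $Y_1,\dots,Y_k\in\operatorname{words}(y)$ and $Z\in\operatorname{words}(z)$ such that $XY_1\cdots Y_kZ$ avoids $w$. The $k+1\ge n+1$ states of the prefix automaton after $XY_1\cdots Y_l$, $0\le l\le k$, are not all distinct. So the states after $XY_1\cdots Y_l$ and $XY_1\cdots Y_{l+D}$ coincide for some $l\ge0$, $D\ge1$ with $l+D\le k$. Put $V=Y_{l+1}\cdots Y_{l+D}$. Then all words
\[
XY_1\cdots Y_l\,V^N\,Y_{l+D+1}\cdots Y_kZ\qquad(N\ge1)
\]
avoid $w$. Let $W$ be the bi-infinite word of period $Dp$ with $W_1\cdots W_{Dp}=V$. Every factor of $W$ is a factor of some $V^N$, so (i) holds. Moreover $C_t$ is contained in the letter (a set) of the multiword $y$ at the position congruent to $t$ modulo $p$.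

\emph{Condition} (ii). Suppose that a transition $U$ avoids $w$. Let $A>p$ be such that $U_t=W_t$ for $t\le-A$ and $U_t=W_{t-p}$ for $t\ge A$. Choose $N_1,N_2\ge1$ with $N_1Dp\ge A+n$, $N_2Dp\ge A+n$ and $\pi\mid N_1+N_2-1$, and put
\[
\Omega=XY_1\cdots Y_l\;U_{1-N_1Dp}\cdots U_{N_2Dp+p}\;Y_{l+D+1}\cdots Y_kZ .
\]
The middle part has length $((N_1+N_2)D+1)p$ and starts at a position congruent to $1$ modulo $p$; hence it lies in $\operatorname{words}(y^{(N_1+N_2)D+1})$. So $\Omega\in\operatorname{words}(xy^{k'}z)$ with
\[
k'=l+(N_1+N_2)D+1+(k-l-D)=k+1+(N_1+N_2-1)D .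
\]

We check that $\Omega$ avoids $w$. The part of $U$ at positions $1-N_1Dp,\dots,-A$ has at least $n$ letters and is a prefix of $W_{1-N_1Dp}\cdots W_0=V^{N_1}$. The part at positions $A,\dots,N_2Dp+p$ has at least $n$ letters and equals $W_{A-p}\cdots W_{N_2Dp}$, which is a suffix of $W_1\cdots W_{N_2Dp}=V^{N_2}$ because $A-p\ge1$. Therefore every factor of $\Omega$ of length $n$ is a factor of $XY_1\cdots Y_lV^{N_1}$, or of $U$, or of $V^{N_2}Y_{l+D+1}\cdots Y_kZ$. All three avoid $w$.

So $k'\in\mathcal K$. As $k'\equiv k+1\pmod\pi$ and $k'\ge k+1\ge k_1$, it follows that $k+1\in\mathcal K$, a contradiction.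
\end{proof}

It remains to prove the following.

\begin{theorem}\label{thm:nobad}
There is no bad triple.
\end{theorem}

The problem has a left-right symmetry, which we use to halve the work. Let $w^R$ denote the reversal of $w$.

\begin{lemma}\label{lem:reverse}
If $(w,p,W)$ is bad, then so is $(w^R,p,W^*)$, where $W^*_t=W_{-t-p}$.
\end{lemma}

\begin{proof}
Clearly $W^*$ avoids $w^R$, and its sets of letters are $C^*_t=C_{-t}$. Let $U^*$ be a transition for $(p,W^*)$ and put $U_t=U^*_{-t}$. Then $U_t\in C_t$. For $t$ sufficiently small, $-t$ is large and $U_t=W^*_{-t-p}=W_{t}$. For $t$ sufficiently large, $U_t=W^*_{-t}=W_{t-p}$. So $U$ is a transition for $(p,W)$ and contains $w$; hence $U^*$ contains $w^R$.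
\end{proof}

\section{Holes and the two directions}\label{sec:holes}

Throughout this section we \textbf{assume that $(w,p,W)$ is bad}; transitions are transitions for $(p,W)$.

\subsection{Each position has at most two letters}

The simplest transitions switch from $W$ to $W^+$ at one position $t$ and use an arbitrary allowed letter there: $W_{<t}\,c\,W^+_{>t}$ with $c\in C_t$. Lemma~\ref{lem:slot} was made for them.

\begin{lemma}\label{lem:binary}
$|C_t|\le2$ for all $t$.
\end{lemma}

\begin{proof}
For each $c\in C_t$ the transition $W_{<t}\,c\,W^+_{>t}$ contains $w$ by (ii), while $W_{<t}$ and $W^+_{>t}$ avoid $w$ by (i). By Lemma~\ref{lem:slot} there are at most two such letters.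
\end{proof}

Call $t$ a \emph{hole} if $|C_t|=2$. If there were no holes, then $W=W^+$, and $U=W$ would be a transition avoiding $w$, against (ii). So holes exist. As $C_{t+p}=C_t$, the set of holes is invariant under translation by $p$. Let
\[
\cdots<s_i<s_{i+1}<\cdots\qquad(i\in\mathbb Z)
\]
be the holes and $H\ge1$ their number per block, so that $s_{i+H}=s_i+p$. We use the following notation:
\begin{itemize}
\item $d_i=s_{i+1}-s_i$ is the distance between consecutive holes;
\item $g_i=W_{s_i+1}\cdots W_{s_{i+1}-1}$ is the \emph{gap} after $s_i$, with letters $g_i[t]=W_{s_i+t}$, $1\le t\le d_i-1$; it may be empty;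
\item $\omega_i=W_{s_i}$ is the letter of $W$ at $s_i$, and $\bar\omega_i$ is the other letter, $C_{s_i}=\{\omega_i,\bar\omega_i\}$.
\end{itemize}
At a position that is not a hole there is only one allowed letter. So all words $U$ with $U_t\in C_t$ for all $t$, in particular $W$ and $W^+$, agree outside the holes, and $g_{i+H}=g_i$, $d_{i+H}=d_i$. At the holes, the definition of $C_t$ says that
\begin{equation}\label{eq:both}
\{\omega_{i+kH}:k\in\mathbb Z\}=\{\omega_i,\bar\omega_i\}:
\end{equation}
each of the two letters is used by $W$ itself in some copy of the block.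

This notation, the statements of the last paragraph, and the definition of forward and backward below need only that $|C_t|\le2$ for all $t$ and that there is a hole. In Section~\ref{sec:forward} we use them under these weaker hypotheses.

\subsection{Forward and backward holes}

What happens if, coming from the left along $W$, we take the wrong letter at $s_i$? Either $w$ is created before we reach the next hole, or we may go on.

\begin{definition}
The index $i$ (or the hole $s_i$) is \emph{forward} if $W_{<s_i}\,\bar\omega_i\,g_i$ contains $w$. It is \emph{backward} if $g_{i-1}\,\bar\omega_i\,W_{>s_i}$ contains $w$.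
\end{definition}

\begin{lemma}\label{lem:exchange}
Reversal exchanges forward and backward: some (respectively every) hole of the reversed triple $(w^R,p,W^*)$ of Lemma~\ref{lem:reverse} is forward if and only if some (respectively every) $i$ is backward for $(w,p,W)$.
\end{lemma}

\begin{proof}
The holes of $W^*$ are the positions $-s_i$. The letter there is $W^*_{-s_i}=W_{s_i-p}=\omega_{i-H}$. The gap of $W^*$ directly after $-s_i$ is the reversal of $g_{i-1}$, and $W^*_{<-s_i}$ is the reversal of $W_{>s_i-p}=W_{>s_{i-H}}$. So the hole $-s_i$ is forward for the reversed triple if and only if $g_{i-1}\,\bar\omega_{i-H}\,W_{>s_{i-H}}$ contains $w$. As $g_{i-1}=g_{i-H-1}$, this says that $i-H$ is backward.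
\end{proof}

If $i$ is not forward, the wrong letter at $s_i$ is harmless until $s_{i+1}$, so in transitions that start with $W_{<s_i}\,\bar\omega_i\,g_i$ the occurrences of $w$ must reach the next hole. We shall see that this forces $w$ to have two near periods with a common defect close to its left end.

\begin{definition}
The word $w$ is \emph{left-defective} if there are $\kappa,d,e\ge1$ with $\kappa\le\min(d,e)$ and $\kappa+d+e\le n$ such that for both $f\in\{d,e\}$
\[
w_m=w_{m+f}\iff m\ne\kappa\qquad\text{for all }1\le m\le n-f .
\]
It is \emph{right-defective} if $w^R$ is left-defective.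
\end{definition}

For instance, $ab^{n-1}$ with $n\ge3$ is left-defective ($\kappa=d=e=1$), and $b^{n-1}a$ is right-defective.

\begin{lemma}\label{lem:defect}
If some $i$ is not forward, then $w$ is left-defective. If some $i$ is not backward, then $w$ is right-defective.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:reverse} and~\ref{lem:exchange} it suffices to prove the first claim. Suppose that $i$ is not forward, and write $s=s_i$, $s'=s_{i+1}$, $d=d_i=s'-s$, $g=g_i$, $L=W_{<s}$, $R=W^+_{>s'}$. We use both holes $s,s'$ as free letters: for $c\in C_s$ and $c'\in C_{s'}$ let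
\[
U^{c,c'}=L\,c\,g\,c'\,R .
\]
These four words are transitions and contain $w$ by (ii). Two kinds of parts are known to avoid $w$. First, $Lcg$ avoids $w$ for both $c$: for $c=\omega_i$ because $W$ does, and for $c=\bar\omega_i$ because $i$ is not forward. Second, let $c'_0=W^+_{s'}$ and let $c'_1$ be the other letter of $C_{s'}$. Then $gc'_0R$ avoids $w$, being a part of $W^+$.

\emph{Step 1: $gc'_1R$ contains $w$.} Suppose not. An occurrence of $w$ in one of the four words cannot lie in the positions $<s'$ (the part $Lcg$) nor in the positions $>s$ (the part $gc'R$). So it covers both $s$ and $s'$. Choose one occurrence in each word. The offsets are distinct, because the pairs of letters at $(s,s')$ are. Order them as $\sigma_1<\sigma_2<\sigma_3<\sigma_4$, in words $U_1,\dots,U_4$. Take any three of them, with offsets $\xi<\eta<\zeta$ and words $X,Y,Z$, and let $e=\eta-\xi$, $e'=\zeta-\eta$. These words differ at most at $s$ and $s'$, so the triangle lemma gives: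
\begin{itemize}
\item if $X_s\ne Z_s$, then $\eta-\xi=d$. (Take $q=s$. As $X,Y$ agree at $s-e'<s$, the words $Y,Z$ differ at $s+e>s$, so $s+e=s'$.)
\item if $X_{s'}\ne Z_{s'}$, then $\zeta-\eta=d$. (Take $q=s'$. As $Y,Z$ agree at $s'+e>s'$, the words $X,Y$ differ at $s'-e'<s'$, so $s'-e'=s$.)
\end{itemize}
Since $X\ne Z$, at least one of the two conclusions holds. Put $\Delta_j=\sigma_{j+1}-\sigma_j\ge1$ for $j=1,2,3$. The triples $(1,2,4)$, $(1,3,4)$, $(1,2,3)$ give in turn
\[
\Delta_1=d\text{ or }\Delta_2+\Delta_3=d;\qquad \Delta_1+\Delta_2=d\text{ or }\Delta_3=d;\qquad \Delta_1=d\text{ or }\Delta_2=d .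
\]
If $\Delta_1\ne d$, then $\Delta_2=d$ and $\Delta_2+\Delta_3=d$, which is impossible. So $\Delta_1=d$, hence $\Delta_1+\Delta_2\ne d$, hence $\Delta_3=d$. Now $\Delta_2+\Delta_3\ne d$, so the triple $(1,2,4)$ shows that $U_1,U_4$ agree at $s'$. And $\Delta_1+\Delta_2\ne d$, so the triple $(1,3,4)$ shows that $U_1,U_4$ agree at $s$. Thus $U_1=U_4$, a contradiction.

\emph{Step 2: three occurrences.} Take an occurrence of $w$ in $gc'_1R$, at offset $\zeta$. It covers $s'$, because $g$ and $R$ avoid $w$, and it lies in positions $>s$. So $s\le\zeta<s'$. Let $\kappa=s'-\zeta$ be the index of $s'$; then $1\le\kappa\le d$.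

The two words $U^{c,c'_0}$, $c\in C_s$, contain $w$, and every occurrence covers $s$ and $s'$, because $gc'_0R$ and $Lcg$ avoid $w$. Choose one occurrence in each; their offsets differ because the letters at $s$ do. Call the words $X,Y$ and the offsets $\xi<\eta$. As the occurrence in $Y$ covers $s$, we have $\eta<s\le\zeta$. Let $Z$ be $Y$ with $c'_0$ at $s'$ replaced by $c'_1$. Its part in the positions $>s$ is $gc'_1R$, so $w$ occurs in $Z$ at offset $\zeta$.

Put $e=\eta-\xi$ and apply the triangle lemma with $q=s'$, where $X_{s'}=c'_0\ne c'_1=Z_{s'}$. The words $Y,Z$ differ only at $s'$, hence not at $s'+e$. So $X,Y$ differ at $s'-(\zeta-\eta)$. They differ only at $s$, and therefore $\zeta-\eta=d$.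

\emph{Step 3: the two near periods.} Compare $Y$ and $Z$ by \eqref{eq:compare}: for $1\le m\le n-d$ we have $w_m\ne w_{m+d}$ exactly when $\zeta+m=s'$, that is, $m=\kappa$. Compare $X$ and $Y$: for $1\le m\le n-e$ we have $w_m\ne w_{m+e}$ exactly when $\eta+m=s$, that is, $m=s-\eta=s+d-\zeta=\kappa$. The defects are at the same index. Moreover
\[
\kappa+d+e=(s'-\zeta)+(\zeta-\eta)+(\eta-\xi)=s'-\xi\le n ,
\]
and $\kappa\le d$. It remains to show $\kappa\le e$. Otherwise $e<\kappa\le d$, and
\[
w_\kappa=w_{\kappa-e}=w_{\kappa-e+d}=w_{\kappa+d}
\]
by the shift $e$ at $m=\kappa-e\ge1$, the shift $d$ at $m=\kappa-e$, and the shift $e$ at $m=\kappa-e+d$. None of these $m$ equals $\kappa$ (the last one because $d>e$), and all indices are at most $\kappa+d\le n$. This contradicts $w_\kappa\ne w_{\kappa+d}$.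
\end{proof}

\begin{remark}\label{rem:pone}
Let $p=1$. Then every position is a hole and all $d_i$ are $1$. If some $i$ is not forward, the proof gives left-defective data with $d=1$, so $\kappa=1$, $n\ge3$ and $w_1\ne w_2=w_3=\cdots=w_n$. Likewise, if some $i$ is not backward, then $w_1=\cdots=w_{n-1}\ne w_n$ and $n\ge3$. These two shapes exclude each other. The next lemma shows that this is always so.
\end{remark}

\begin{lemma}\label{lem:notboth}
No word is both left-defective and right-defective.
\end{lemma}

The idea is to locate the defect of the right-hand data relative to the defect $\kappa$ of the left-hand data. In the main case, Fine and Wilf's theorem applied to the stretch between the two defects then contradicts the defect at $\kappa$.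

\begin{proof}
Suppose that $w$ is both. Let $\kappa$ and $m_1\le M_1$ be the data for $w$ (so $m_1,M_1$ are the two shifts in increasing order), and $\kappa'$ and $m_2\le M_2$ the data for $w^R$. Replacing $w$ by $w^R$ if necessary, we may assume $M_1\ge M_2$. Put $\nu=n+1-\kappa'$. Since $w^R_m=w_{n+1-m}$, the conditions on $w^R$ say that for $f'\in\{m_2,M_2\}$
\[
w_m=w_{m+f'}\iff m+f'\ne\nu\qquad\text{for all }1\le m\le n-f',
\]
and that $\kappa'\le m_2$ and $\kappa'+m_2+M_2\le n$.

\emph{Locating $\nu$.} Let $f'\in\{m_2,M_2\}$ and consider the four indices $\kappa$, $\kappa+m_1$, $\kappa+f'$, $\kappa+m_1+f'$, all at most $\kappa+m_1+M_1\le n$. The shift $m_1$ has its only defect at $\kappa$, so $w_\kappa\ne w_{\kappa+m_1}$ but $w_{\kappa+f'}=w_{\kappa+f'+m_1}$. Hence $w_\kappa\ne w_{\kappa+f'}$ or $w_{\kappa+m_1}\ne w_{\kappa+m_1+f'}$, that is,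
\[
\nu\in\{\kappa+f',\ \kappa+m_1+f'\}\qquad\text{for both }f'\in\{m_2,M_2\}.
\]
If $m_2<M_2$, then $\nu=\kappa+m_2$ is impossible, being smaller than $\kappa+M_2$ and $\kappa+m_1+M_2$. So $\nu=\kappa+m_1+m_2$, or else $m_2=M_2$ and $\nu=\kappa+m_2$.

\emph{Case $m_2=M_2=:m$ and $\nu=\kappa+m$.} Then $n=\nu+\kappa'-1=\kappa+\kappa'+m-1$. From $\kappa'+2m\le n$ we get $\kappa\ge m+1$. From $\kappa+m_1+M_1\le n$ and $M_1\ge M_2=m$ we get $m_1\le\kappa'-1\le m-1$. But $m_1\ge\kappa\ge m+1$, a contradiction.

\emph{Case $\nu=\kappa+m_1+m_2$.} The word $w_{\kappa+1}\cdots w_{\nu-1}$ lies strictly between the two defects. It has length $m_1+m_2-1$; it has period $m_1$, since all its indices exceed $\kappa$, and period $m_2$, since all its indices are below $\nu$. By Fine and Wilf it has period $\gcd(m_1,m_2)$. Both $\kappa+m_1$ and $\kappa+m_2$ lie in $[\kappa+1,\nu-1]$, and they are congruent modulo $\gcd(m_1,m_2)$, so $w_{\kappa+m_1}=w_{\kappa+m_2}$. As $\kappa+m_2\ne\nu$, also $w_\kappa=w_{\kappa+m_2}$. So $w_\kappa=w_{\kappa+m_1}$, a contradiction.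
\end{proof}

\begin{corollary}\label{cor:dichotomy}
Either all $i$ are forward, or all $i$ are backward (or both).
\end{corollary}

\begin{proof}
Otherwise $w$ is left-defective and right-defective by Lemma~\ref{lem:defect}, against Lemma~\ref{lem:notboth}.
\end{proof}

\section{All holes forward}\label{sec:forward}

The contradiction now comes from the following proposition, in which condition (ii) plays no role any more. Holes, gaps, the letters $\omega_i,\bar\omega_i$ and forward indices are defined from $w$, $p$ and $W$ as in Section~\ref{sec:holes}.

\begin{proposition}\label{prop:forward}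
Let $p\ge1$ and let $W\in\Sigma^{\mathbb Z}$ avoid $w$. Suppose that $|C_t|\le2$ for all $t$ and that there is at least one hole. Then not all $i$ are forward.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:nobad} and Proposition~\ref{prop:cofinite} from Proposition~\ref{prop:forward}]
Let $(w,p,W)$ be bad. By Corollary~\ref{cor:dichotomy} all $i$ are forward or all $i$ are backward. In the second case we pass to the reversed triple, which is bad and has all holes forward by Lemmas~\ref{lem:reverse} and~\ref{lem:exchange}. So we may assume that all $i$ are forward. By Lemma~\ref{lem:binary} and the remarks after it, the hypotheses of Proposition~\ref{prop:forward} hold, and we have a contradiction. Hence there is no bad triple, and Proposition~\ref{prop:cofinite} follows by Lemma~\ref{lem:bad}.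
\end{proof}

The case $p=1$ is instructive. All gaps are empty, so $i$ is forward only if $W_{<s_i}\bar\omega_i$ \emph{ends} with $w$, and then $\bar\omega_i=w_n$. If this holds for all $i$, then $\bar\omega_i$ does not depend on $i$, against \eqref{eq:both}. In general the occurrence may end anywhere in the gap after $s_i$, so different holes meet $w$ at different indices and no immediate clash results. We have to find out how the occurrences lie relative to the holes. We show that each covers exactly two holes; then the letter of $W$ at one hole determines the letter at the next, and a count of letters gives the contradiction.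

For the rest of the section assume the hypotheses of Proposition~\ref{prop:forward} and that \textbf{all $i$ are forward}; we derive a contradiction.

Let $E_i$ be $W$ with the letter at $s_i$ replaced by $\bar\omega_i$. Since $i$ is forward, $w$ occurs in $E_i$ within the positions $<s_{i+1}$. Fix such an occurrence, call it \emph{occurrence $i$}, and let $\sigma_i$ be its offset. It covers $s_i$, because $W$ avoids $w$. Its last covered position is
\[
\sigma_i+n=s_i+r_i\qquad\text{with }0\le r_i\le d_i-1 .
\]
So $s_i$ has index $n-r_i$ in occurrence $i$, and
\begin{equation}\label{eq:sigma}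
w_{n-r_i}=\bar\omega_i,\qquad \sigma_{i+1}-\sigma_i=d_i+r_{i+1}-r_i\ge1 .
\end{equation}
The occurrences are chosen independently for each $i$; in particular $r_{i+H}$ need not equal $r_i$.

\subsection{Occurrence $i$ covers $s_{i-1}$ but not $s_{i-2}$}

\begin{lemma}\label{lem:covers}
For every $i$, occurrence $i$ covers $s_{i-1}$.
\end{lemma}

\begin{proof}
Otherwise it lies strictly between $s_{i-1}$ and $s_{i+1}$, so $w$ is a factor of $g_{i-1}\bar\omega_ig_i$. By \eqref{eq:both} there is $k$ with $\omega_{i+kH}=\bar\omega_i$. Then $g_{i-1}\bar\omega_ig_i=g_{i-1+kH}\,\omega_{i+kH}\,g_{i+kH}$ is a factor of $W$, so $W$ contains $w$, a contradiction.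
\end{proof}

\begin{lemma}\label{lem:notcovers}
For every $i$, occurrence $i+2$ does not cover $s_i$.
\end{lemma}

The proof has two parts. If occurrence $i+2$ covers $s_i$, then the triangle lemma makes $w$ so rigid that it is a periodic word with a single wrong letter (Steps 1--3). By \eqref{eq:both} some later or earlier copy of the hole $s_{i+1}$ carries the opposite letter; the occurrence belonging to that copy reads nearly the same letters at shifted indices, and the single wrong letter does not fit (Step 4).

\begin{proof}
Suppose that occurrence $i+2$ covers $s_i$.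

\emph{Step 1: the triangle.} Apply the triangle lemma to $X=E_i$, $Y=E_{i+1}$, $Z=E_{i+2}$ with the offsets $\xi=\sigma_i<\eta=\sigma_{i+1}<\zeta=\sigma_{i+2}$ and $q=s_i$; as there, $e=\eta-\xi$ and $e'=\zeta-\eta$. We have $X_q=\bar\omega_i\ne\omega_i=Z_q$. The words $X,Y$ differ only at $s_i,s_{i+1}$, so they agree at $q-e'<s_i$. Hence $Y,Z$ differ at $q+e$, which is $s_{i+1}$ or $s_{i+2}$. But $q+e$ is covered by occurrence $i+1$ and so is $<s_{i+2}$. Thus $q+e=s_{i+1}$, that is, $e=d_i$, and by \eqref{eq:sigma} $r_i=r_{i+1}$. The equalities of the triangle lemma give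
\[
\bar\omega_{i+1}=Y_{q+e}=X_q=\bar\omega_i,\qquad
\omega_{i+1}=Z_{q+e}=X_{q-e'}=Y_{q-e'}=Z_q=\omega_i .
\]
Write $a=\omega_i=\omega_{i+1}$, $b=\bar\omega_i=\bar\omega_{i+1}$, $d=d_i$, $r=r_i=r_{i+1}$ and $\mu=n-r$. Then $w_\mu=b$, $r<d$, and $e'=d_{i+1}+r_{i+2}-r\ge1$. The indices of the holes are as follows.
\begin{center}
\begin{tabular}{c|ccc}
 & occurrence $i$ & occurrence $i+1$ & occurrence $i+2$\\ \hline
$s_i$ & $\mu$ & $\mu-d$ & $\mu-d-e'$\\
$s_{i+1}$ & -- & $\mu$ & $\mu-e'$
\end{tabular}
\end{center}
As occurrence $i+2$ covers $s_i$, we have $\mu-d-e'\ge1$.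

\emph{Step 2: two near periods.} Compare occurrences $i$ and $i+1$ by \eqref{eq:compare}. Their common positions are $\le s_i+r<s_{i+1}$, where $X,Y$ differ only at $s_i$. So
\begin{equation}\label{eq:shiftd}
w_m=w_{m+d}\iff m\ne\mu-d\qquad(1\le m\le n-d).
\end{equation}
The common positions of occurrences $i+1$ and $i+2$ are $\le s_{i+1}+r<s_{i+2}$, where $Y,Z$ differ only at $s_{i+1}$. So
\begin{equation}\label{eq:shifte}
w_m=w_{m+e'}\iff m\ne\mu-e'\qquad(1\le m\le n-e').
\end{equation}
Moreover $w_{\mu-d}=Y_{s_i}=\omega_i=a$ and $w_{\mu-e'}=Z_{s_{i+1}}=\omega_{i+1}=a$.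

We claim that $r<e'$. Otherwise $e'\le r<d$, and
\[
b=w_\mu=w_{\mu+e'}=w_{\mu+e'-d}=w_{\mu-d}=a,
\]
a contradiction. Here the second equality is \eqref{eq:shifte} at $m=\mu$ (note $\mu+e'\le\mu+r=n$), the third is \eqref{eq:shiftd} at $m=\mu+e'-d\ne\mu-d$, and the fourth is \eqref{eq:shifte} at $m=\mu-d\ne\mu-e'$.

\emph{Step 3: a periodic word with one wrong letter.} Let $w^\bullet$ be $w$ with the letter $b$ at index $\mu$ replaced by $a$. Since $r<d$ and $r<e'$, the indices $\mu+d$ and $\mu+e'$ exceed $n$. So the only comparisons that the replacement affects are those of $\mu$ with $\mu-d$ and with $\mu-e'$, and these have become equalities. Hence $w^\bullet$ has periods $d$ and $e'$. As $n\ge\mu\ge d+e'+1$, there is a unique $f:\mathbb Z\to\Sigma$ of period $d$ with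
\[
w^\bullet_m=f(m-\mu)\qquad(1\le m\le n).
\]
It also has period $e'$, because $w^\bullet_m=w^\bullet_{m+e'}$ for $1\le m\le d$, and these $m$ represent all residues modulo $d$. And $f(0)=a$. Thus $w$ is read off from $f$ except at index $\mu$, where $w_\mu=b$.

The gaps are read off from $f$ as well:
\begin{itemize}
\item $g_i[t]=f(t)$ for $1\le t\le d-1$. Indeed occurrence $i+1$ covers $s_i$ and $s_{i+1}$, and $s_i+t$ has index $\mu-d+t<\mu$ in it, so $g_i[t]=f(t-d)=f(t)$.
\item $g_{i+1}[t]=f(t)$ for $1\le t\le d_{i+1}-1$ with $t\ne e'$. Indeed occurrence $i+2$ covers $s_{i+1}$ and $s_{i+2}$, and $s_{i+1}+t$ has index $\mu-e'+t\ne\mu$ in it, so $g_{i+1}[t]=f(t-e')=f(t)$.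
\end{itemize}

\emph{Step 4: the opposite letter.} By \eqref{eq:both} there is $k$ with $\omega_{i+1+kH}=b$. Put $j=i+1+kH$. Then $\bar\omega_j=a$, $g_{j-1}=g_i$, $d_{j-1}=d$, $g_j=g_{i+1}$ and $d_j=d_{i+1}$. As $w_{n-r_j}=\bar\omega_j=a$ and $w_{n-r}=b$, we have $r_j\ne r$. By Lemma~\ref{lem:covers} occurrence $j$ covers $s_{j-1}$ and hence the whole gap $g_{j-1}$. Reading off its letters, we get
\begin{align}
w_{n-r_j-d+t}&=f(t)&&(1\le t\le d-1),\label{eq:j1}\\
w_{n-r_j}&=a,\label{eq:j2}\\
w_{n-r_j+t}&=g_{i+1}[t]&&(1\le t\le r_j).\label{eq:j3}
\end{align}

\emph{Case $r_j>r$.} Let $\psi=r_j-r\ge1$, so $n-r_j=\mu-\psi$. Relations \eqref{eq:j1} and \eqref{eq:j2} involve only indices $<\mu$, where $w$ is given by $f$. They say $f(t-\psi)=f(t)$ for $1\le t\le d-1$ and $f(-\psi)=a=f(0)$. Hence $f$ has period $\psi$, and $f(\psi)=f(0)=a$. Since $\psi\le r_j\le d_{i+1}-1$, relation \eqref{eq:j3} with $t=\psi$ gives $g_{i+1}[\psi]=w_\mu=b$. If $\psi\ne e'$, then $g_{i+1}[\psi]=f(\psi)=a$ by Step~3, a contradiction. If $\psi=e'$, then $r_j=r+e'=d_{i+1}+r_{i+2}\ge d_j$, contradicting $r_j\le d_j-1$.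

\emph{Case $r_j<r$.} Let $\psi=r-r_j$, so $1\le\psi\le r<d$ and $n-r_j=\mu+\psi$. Relation \eqref{eq:j2} gives $f(\psi)=w_{\mu+\psi}=a=f(0)$. Relation \eqref{eq:j1}, at index $\mu+\psi-d+t$, gives $f(t+\psi)=f(t)$ for $1\le t\le d-1$ with $t\ne d-\psi$. For $t=d-\psi$ the index is $\mu$, and we get $f(-\psi)=f(d-\psi)=w_\mu=b$, while $f(-\psi+\psi)=f(0)=a$. So on $\mathbb Z/d$ we have $f(t+\psi)=f(t)$ for all $t$ except one, and for that one $f(t)=b$ and $f(t+\psi)=a$. Therefore
\[
\#\{t\in\mathbb Z/d:f(t)=b\}=\#\{t\in\mathbb Z/d:f(t+\psi)=b\}+1 .
\]
But translation by $\psi$ permutes $\mathbb Z/d$, so the two numbers are equal, a contradiction.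
\end{proof}

\subsection{Each letter determines the next}

Occurrence $i$ lies in positions $<s_{i+1}$, and by Lemmas~\ref{lem:covers} and~\ref{lem:notcovers} it covers exactly the holes $s_{i-1}$ and $s_i$. So, for every $i$,
\begin{equation}\label{eq:factor}
w\text{ is a factor of }g_{i-2}\,\omega_{i-1}\,g_{i-1}\,\bar\omega_i\,g_i .
\end{equation}

\begin{lemma}\label{lem:flip}
There is $k\in\mathbb Z$ with $\omega_{i+kH}=\bar\omega_i$ for all $i\in\mathbb Z$ simultaneously.
\end{lemma}

\begin{proof}
We first show: \emph{if $\omega_{i-1+lH}=\omega_{i-1+l'H}$, then $\omega_{i+lH}=\omega_{i+l'H}$.} Otherwise $\bar\omega_{i+lH}=\omega_{i+l'H}$. By \eqref{eq:factor} for $i+lH$, and since the gaps repeat with period $H$, the word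
\[
g_{i-2}\,\omega_{i-1+lH}\,g_{i-1}\,\bar\omega_{i+lH}\,g_i=g_{i-2}\,\omega_{i-1+l'H}\,g_{i-1}\,\omega_{i+l'H}\,g_i
\]
contains $w$. But the right-hand side is a factor of $W$, a contradiction.

Hence, by \eqref{eq:both} for $i-1$, there is a map $\varphi_i:C_{s_{i-1}}\to C_{s_i}$ with $\omega_{i+lH}=\varphi_i(\omega_{i-1+lH})$ for all $l$. By \eqref{eq:both} for $i$ it is surjective; as both sets have two elements, it is bijective. Choose $k$ with $\omega_{kH}\ne\omega_0$. Applying $\varphi_1,\varphi_2,\dots$ and the inverses of $\varphi_0,\varphi_{-1},\dots$, we get $\omega_{i+kH}\ne\omega_i$, that is, $\omega_{i+kH}=\bar\omega_i$, for all $i$.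
\end{proof}

\subsection{Four occurrences and a count of letters}

Take $k$ as in Lemma~\ref{lem:flip}. The word $W'$ with $W'_t=W_{t+kp}$ agrees with $W$ outside the holes and has the opposite letter at every hole. The occurrences belonging to $W'$ can be compared with those of $W$.

Fix $j$. Let $A$ and $B$ be the occurrences $j$ and $j+1$, and let $A'$ and $B'$ be the occurrences $j+kH$ and $j+1+kH$ translated by $-kp$. Each is an occurrence of $w$ in a word that agrees with $W$ outside the holes; the holes that they cover and the letters there are as follows.
\begin{center}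
\begin{tabular}{c|c|l}
occurrence & offset & holes covered, with letters\\ \hline
$A$ & $\alpha$ & $s_{j-1}:\omega_{j-1}$,\quad $s_j:\bar\omega_j$\\
$A'$ & $\alpha'$ & $s_{j-1}:\bar\omega_{j-1}$,\quad $s_j:\omega_j$\\
$B$ & $\beta$ & $s_j:\omega_j$,\quad $s_{j+1}:\bar\omega_{j+1}$\\
$B'$ & $\beta'$ & $s_j:\bar\omega_j$,\quad $s_{j+1}:\omega_{j+1}$
\end{tabular}
\end{center}
The letters of $A$ and $A'$ at $s_j$ differ, so $\alpha\ne\alpha'$. Exchanging primed and unprimed occurrences and $\omega$ with $\bar\omega$ leaves the table unchanged, and what follows uses only the table and the agreement outside the holes. So we may assume $\delta:=\alpha-\alpha'>0$.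

\begin{proof}[End of the proof of Proposition~\ref{prop:forward}]
\emph{$w$ has a true period.} We compare $A$ with $B'$, because they agree at $s_j$. As $A$ covers $s_{j-1}$, while $B'$ covers $s_j$ but not $s_{j-1}$, we have $\alpha<s_{j-1}\le\beta'$. Put $P=\beta'-\alpha\ge1$; also $P<n$, since $\beta'<s_j\le\alpha+n$. The positions common to $A$ and $B'$ lie strictly between $s_{j-1}$ and $s_{j+1}$, and at $s_j$ both have $\bar\omega_j$. So $A$ and $B'$ agree at all common positions, and by \eqref{eq:compare} $w$ has period $P$.

\emph{A mismatch for the shift $\delta$.} Let $m_0=s_j-\beta'\ge1$ be the index of $s_j$ in $B'$. Its index in $A$ is $m_0+P$ and in $A'$ it is $m_0+P+\delta\le n$. So $w_{m_0}=\bar\omega_j$ from $B'$, and $w_{m_0+P+\delta}=\omega_j$ from $A'$; the period $P$ gives $w_{m_0+\delta}=\omega_j$. Hence $w_{m_0}\ne w_{m_0+\delta}$.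

\emph{Comparison of $A'$ and $A$.} For $1\le m\le n-\delta$, by \eqref{eq:compare}, $w_m$ and $w_{m+\delta}$ are the letters of $A$ and $A'$ at position $\alpha+m$. So they are equal unless $\alpha+m\in\{s_{j-1},s_j\}$. Now $m_0\le n-\delta$ is a mismatch, and $\alpha+m_0=s_j-P<s_j$. Hence $\alpha+m_0=s_{j-1}$. For $m=m_0+1,\dots,m_0+P$, all at most $n-\delta$, the position $\alpha+m$ runs through $s_{j-1}+1,\dots,s_j$. So for these $m$ we have $w_m=w_{m+\delta}$, except for $m=m_0+P$, where $w_m=\bar\omega_j$ and $w_{m+\delta}=\omega_j$.

\emph{The count.} Thus $w_{m_0+\delta+1}\cdots w_{m_0+\delta+P}$ contains exactly one more letter $\omega_j$ than $w_{m_0+1}\cdots w_{m_0+P}$. But $w$ has period $P$, and therefore any two of its factors of length $P$ contain each letter the same number of times. This contradiction proves Proposition~\ref{prop:forward}, and with it Theorems~\ref{thm:nobad}, \ref{thm:main} and~\ref{thm:bound}.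
\end{proof}

\begin{thebibliography}{1}
\bibitem{certain} \emph{Certain Query Answering In First-Order Languages}, \url{https://web.umons.ac.be/app/uploads/sites/84/2024/05/alexandre-decan-phd.pdf}.
\end{thebibliography}

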